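# Secure sets in a graph and its complement: the failure of $s(G)+s(\bar G)\le n+1$

## Deleting $N[Y]$ from one side of a partition

Let $G=(V,E)$ be a finite simple graph of order $n$. Write $N(v)$ for the set of neighbors of $v$, $N[v]=N(v)\cup\{v\}$, and $N[X]=\bigcup_{x\in X}N[x]$ for $X\subseteq V$, so $N[\emptyset]=\emptyset$. Split the vertex set as $V=S\cup O$ with $O=V\setminus S$. We call the vertices of $S$ insiders and those of $O$ outsiders. Now choose a set $Y\subseteq S$, delete from $S$ everything that $Y$ touches, and keep the rest: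
$$X_Y:=S\setminus N[Y].$$
Which vertices does $N[X_Y]$ fail to reach?

* No $y\in Y$ is reached. If $y\in N[x]$ with $x\in X_Y$, then $x\in N[y]\subseteq N[Y]$, contrary to the choice of $X_Y$.
* An outsider $o$ is not in $X_Y$, so it is missed exactly when it has no neighbor in $S\setminus N[Y]$, that is, exactly when it lies in
$$\beta(Y):=\{o\in O:\ N(o)\cap S\subseteq N[Y]\}.$$

So $N[X_Y]$ misses at least $|Y|$ insiders and exactly $|\beta(Y)|$ outsiders. If $Y$ is spread thinly, an outsider with many neighbors in $S$ will rarely have all of them inside $N[Y]$. Then $\beta(Y)$ is small while $|Y|$ is not.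

Here is a small instance. Let $H$ be the graph on the eight vertices $a,b,c,s,a',c',b_1,b_2$ with edges $ba,\ bc,\ bb_1,\ bb_2,\ aa',\ cc'$; the vertex $s$ is isolated. Let $G=\bar H$ be its complement, $S=\{a,b,c,s\}$ and $O=\{a',c',b_1,b_2\}$. In $G$ the set $N[v]$ misses exactly the $H$-neighbors of $v$. So $N[a]$ misses $b$ and $a'$; $N[b]$ misses $a,c$ and $b_1,b_2$; $N[c]$ misses $b$ and $c'$; $N[s]$ misses nothing. Each single insider misses as many insiders as outsiders. Take $Y=\{b\}$. Then $X_Y=S\setminus N[b]=\{a,c\}$. The only vertex that is $H$-adjacent to both $a$ and $c$ is $b$, so $N[X_Y]$ misses one insider and no outsider, and $\beta(Y)=\emptyset$. The imbalance, invisible to single vertices, is seen by $X_Y$.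

The construction is for proving lower bounds on the size of secure sets, which we now define.

## Secure sets and the proposed bound $n+1$

**Definition (secure set).** A nonempty set $S\subseteq V$ is a *secure set* of $G$ if for every $X\subseteq S$
$$|N[X]\cap S|\ \ge\ |N[X]-S| .$$
The *security number* $s(G)$ is the minimum cardinality of a secure set.

This is a characterization proved by Brigham, Dutton and Hedetniemi. In the original definition, every $X\subseteq S$, with the help of vertices in $S$, can successfully defend against any simultaneous attack by vertices outside $S$. We use only the inequality. The set $S=V$ is secure, since $N[X]-V=\emptyset$. Hence $s(G)\le n$ always.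

A Nordhaus–Gaddum bound controls the sum of a parameter over a graph and its complement. The question, whose source is "Global Secure Sets Of Trees And Grid-like Graphs", is whether
$$s(G)+s(\bar G)\le n+1\qquad\text{for every graph $G$ of order }n .$$
The answer is no, in three ways.

**Theorem 1.** For a prime power $q$, let $ER_q$ have as vertices the points of $PG(2,q)$, with distinct $x,y$ adjacent iff $x\cdot y=0$. Its order is $n=q^2+q+1$. For all sufficiently large $q$, $s(ER_q)+s(\overline{ER_q})>n+1$; indeed
$$s(ER_q)+s(\overline{ER_q})\ \ge\ n+\frac{q\ln(q+1)}{64}-\frac{q+1}{2}.$$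

**Theorem 2.** There are $\varepsilon>0$ and $n_0$ such that for every $n\ge n_0$ some (regular) graph $G$ of order $n$ has $s(G)+s(\bar G)\ge(1+\varepsilon)n$. Since trivially $s\le n$, we get $\max_{|V(G)|=n}\big(s(G)+s(\bar G)\big)-n=\Theta(n)$. For regular $G$ one always has $s(G)+s(\bar G)\le\frac{3n+1}{2}$.

**Theorem 3.** There are constants $0<c<C$ such that, with probability tending to $1$, a uniformly random labelled graph of order $n$ satisfies
$$n+c\sqrt{n\ln n}\ \le\ s(G)+s(\bar G)\ \le\ n+C\sqrt{n\ln n}.$$

Thus the bound fails for explicit graphs, it fails by a linear amount, and it fails for almost all graphs. The optimal constant in Theorem 2 is not determined here.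

## Counting missed vertices, and small graphs by hand

For $X\subseteq S$ put
$$D(X):=|S\setminus N[X]|-|O\setminus N[X]|,$$
the number of missed insiders minus the number of missed outsiders. Since $|N[X]\cap S|=|S|-|S\setminus N[X]|$ and $|N[X]-S|=|O|-|O\setminus N[X]|$, and $|S|-|O|=2|S|-n$,
$$|N[X]\cap S|-|N[X]-S|=(2|S|-n)-D(X). \tag{1}$$
So $S$ is secure iff $D(X)\le 2|S|-n$ for every $X\subseteq S$. To prove that secure sets are larger than $n/2$, one must find, for every candidate $S$, a set $X$ with $D(X)>0$: it must miss more insiders than outsiders. In the example above, $2|S|-n=0$ and $D(\{a,c\})=1$, so that $S$ is not secure, although all singletons pass the test.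

**Complete graphs.** In $K_n$ every nonempty $X$ has $N[X]=V$, so $S$ is secure iff $|S|\ge n/2$, and $s(K_n)=\lceil n/2\rceil$. In the edgeless graph a single vertex is secure. The sum is $\lceil n/2\rceil+1\le n+1$, with equality when $n=1$.

**The 5-cycle.** Here $\bar C_5\cong C_5$. A single vertex fails (one insider against two outsiders). Two adjacent vertices $x,y$ are secure: a singleton gives $2$ against $1$, and the pair gives $2$ against $2$. So $s(C_5)=2$ and the sum is $4\le 6$.

**The Petersen graph $P$.** It has $n=10$, is cubic, has no cycle of length $3$ or $4$, and any two nonadjacent vertices have exactly one common neighbor.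

*$s(P)=5$.* The outer 5-cycle $S$ is secure: each of its vertices has exactly one outside neighbor and these are distinct, so $|N[X]-S|=|X|\le|N[X]\cap S|$. Now suppose that $S$ is secure with $|S|\le4$. Singleton tests force $|N[x]\cap S|\ge2$, so each component $K$ of the graph induced on $S$ has $k\in\{2,3,4\}$ vertices, and it is a tree since there are no cycles of length $3$ or $4$. Since $N[K]\cap S=K$, security needs at most $k$ outside neighbors. The number of edges leaving $K$ is $3k-2(k-1)=k+2$. Two such edges can share their outside endpoint only if they start at vertices at distance $3$ in the tree $K$; otherwise a cycle of length $3$ or $4$ appears. This can happen only when $K$ is a path on four vertices, and then only once, since two such coincidences give a 4-cycle. So the number of outside neighbors is $4,5$ for $k=2,3$ and at least $5$ for $k=4$, each time more than $k$.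

*$s(\bar P)=5$.* In $\bar P$ we have $|N[v]|=7$, so $7\le|N[S]|\le2|S|$ and $|S|\ge4$. If $|S|=4$, singleton tests force $|N_{\bar P}[x]\cap S|=4$ for every $x\in S$, so $S$ is independent in $P$. Two vertices $x,y\in S$ then have exactly one common $P$-neighbor, so $|N_{\bar P}[\{x,y\}]|=9$, which is at most $4$ insiders and at least $5$ outsiders; the test fails. For $|S|=5$, take as vertices of $P$ the $2$-subsets of $\{1,\dots,5\}$, adjacent when disjoint, and $S=\{12,34,13,24,14\}$. In $P$ this set induces the two edges $12$–$34$, $13$–$24$ and the isolated vertex $14$. In $\bar P$, $N[X]$ misses exactly the common $P$-neighbors of all of $X$. A singleton misses at most one insider and at least two outsiders. If $|X|\ge2$, a missed insider would have two $P$-neighbors in $S$, and there is none. So $D(X)\le0=2|S|-n$ for all nonempty $X$, and $X=\emptyset$ is trivial. The set is secure.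

The sum for $P$ is exactly $n=10$.

## Tests that cannot get past $n/2$

The most natural test is $X=S$. It gives $|N[S]|=|N[S]\cap S|+|N[S]-S|\le2|S|$, that is, $|S|\ge|N[S]|/2$. This gives a clean bound for complements of sparse graphs.

**Lemma 1.** $s(\bar G)\ge(n-\Delta(G))/2$, where $\Delta(G)$ is the maximum degree.

*Proof.* Let $S$ be secure in $\bar G$ and $v\in S$. Then $2|S|\ge|N_{\bar G}[S]|\ge|N_{\bar G}[v]|=n-\deg_G(v)\ge n-\Delta(G)$. $\square$

But $|N[S]|\le n$, so this test alone never proves more than $s\ge n/2$ for either graph, and the sum stops at $n$. The lost $\Delta(G)/2$ for $\bar G$ must be won back from $G$, by showing that $s(G)$ exceeds $n/2$ by a definite amount.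

A second idea is a random $X\subseteq S$, each insider taken independently with probability $\rho$. It is biased the wrong way. Suppose $|S|=n/2$ and every vertex has exactly $a$ neighbors in $S$ (for instance two adjacent vertices of $C_4$, with $a=1$). An outsider is missed with probability $(1-\rho)^a$. An insider must in addition not be chosen itself, so it is missed with probability $(1-\rho)^{a+1}$. Hence
$$\mathbb E\,D(X)=\tfrac n2\big((1-\rho)^{a+1}-(1-\rho)^a\big)=-\tfrac n2\,\rho(1-\rho)^a\le0 .$$
The way out is to choose at random not $X$ but the set of insiders to be missed, and to let $X$ be everything else. This is the set $X_Y$ of the opening section.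

**Lemma 2.** Let $S$ be secure in $G$ and $Y\subseteq S$. Then $2|S|-n\ge|Y|-|\beta(Y)|$.

*Proof.* Let $X=X_Y=S\setminus N[Y]$. By the two observations of the opening section, $Y\subseteq S\setminus N[X]$ and $O\setminus N[X]=\beta(Y)$. So $D(X)\ge|Y|-|\beta(Y)|$, and security together with (1) gives $2|S|-n\ge D(X)$. $\square$

## Graphs without 4-cycles and with small eigenvalues

We want graphs in which, for every secure $S$, some $Y\subseteq S$ has $|Y|-|\beta(Y)|$ large. Two properties suffice. Small eigenvalues make $S$ large and give most outsiders many neighbors in $S$. The absence of 4-cycles makes the fates of these neighbors independent.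

**Proposition 1.** Let $G$ be a graph of order $n$ without 4-cycles, with adjacency matrix $A_G$. Suppose $B=A_G+\mathrm{diag}(\epsilon_v)$, $\epsilon_v\in\{0,1\}$, has all row sums equal to $d\ge49$, and all eigenvalues of $B$ on $\mathbf 1^\perp$ have absolute value at most $\lambda\le2\sqrt d$. Then
$$2s(G)-n\ \ge\ \eta(d)\,n,\qquad \eta(d)=\frac{\ln d}{16(d+1)}-\frac{64}{d}-e^{-\sqrt d/16}.$$
In particular $\eta(d)\ge\frac{\ln d}{32d}$ for all $d\ge d_0$, where $d_0$ is an absolute constant.

The diagonal $\epsilon_v$ is there for the polarity graphs, which are regular only once some loops are counted. All degrees of $G$ are $d-1$ or $d$.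

*Proof.* Let $S$ be a secure set, $O=V\setminus S$.

**Step 0: edge counts between sets.** This step turns the eigenvalue hypothesis into a count. For all $P,Q\subseteq V$,
$$\Big|\mathbf 1_P^TB\,\mathbf 1_Q-\frac dn|P||Q|\Big|\le\lambda\sqrt{|P||Q|}. \tag{2}$$
Indeed $B$ is symmetric and $B\mathbf 1=d\mathbf 1$, so $B$ maps $\mathbf 1^\perp$ to itself. Write $\mathbf 1_P=\frac{|P|}n\mathbf 1+p$ and $\mathbf 1_Q=\frac{|Q|}n\mathbf 1+r$ with $p,r\perp\mathbf 1$. Then $\|p\|^2=|P|-|P|^2/n\le|P|$, and likewise $\|r\|^2\le|Q|$. The mixed terms vanish, so $\mathbf 1_P^TB\mathbf 1_Q=\frac{|P||Q|}{n^2}\,dn+p^TBr$ with $|p^TBr|\le\lambda\|p\|\|r\|$.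

**Step 1: $|S|\ge n/4$.** This excludes small secure sets, on which a random $Y$ would gain nothing. Suppose $|S|<n/4$. The test $X=S$ gives $|N[S]|\le2|S|<n/2$, so $Z=V\setminus N[S]$ has $|Z|>n/2$. The sets $S,Z$ are disjoint with no edge between them, so $\mathbf 1_S^TB\mathbf 1_Z=0$, and (2) gives $\frac dn|S||Z|\le\lambda\sqrt{|S||Z|}$. Hence
$$|S||Z|\le(\lambda/d)^2n^2\le\frac{4n^2}{d},\qquad |S|\le\frac{8n}{d}.$$
Again by (2), $\mathbf 1_S^TB\mathbf 1_S\le\frac dn|S|^2+\lambda|S|\le(8+2\sqrt d)|S|$. The left side is the sum over $x\in S$ of $|N(x)\cap S|+\epsilon_x$, so some $x\in S$ has $|N(x)\cap S|\le8+2\sqrt d$. Security for $X=\{x\}$ says $1+|N(x)\cap S|\ge\deg x-|N(x)\cap S|$. As $\deg x\ge d-1$,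
$$d-2\le2|N(x)\cap S|\le16+4\sqrt d .$$
But $d-4\sqrt d-18$ equals $3$ at $d=49$ and increases for $d\ge4$. So this is false for $d\ge49$.

**Step 2: few outsiders have few neighbors in $S$.** Let $T=\{o\in O:|N(o)\cap S|<d/8\}$. Since $T$ and $S$ are disjoint and $|S|\ge n/4$,
$$\mathbf 1_T^TB\mathbf 1_S\le\frac d8|T|\le\frac{d}{2n}|T||S| .$$
So in (2) with $P=T$, $Q=S$ the deviation is at least $\frac d{2n}|T||S|$, and $\frac d{2n}|T||S|\le\lambda\sqrt{|T||S|}$. Hence $|T||S|\le4(\lambda/d)^2n^2\le16n^2/d$, and $|T|\le64n/d$.

**Step 3: a random $Y$.** We want $|Y|$ well above $|T|$, and every outsider not in $T$ to avoid $\beta(Y)$ with high probability. Put each vertex of $S$ into $Y$ independently with probability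
$$\rho=\frac{\ln d}{4(d+1)}\le\frac12 .$$
This is large enough that $\rho n/4$ beats $64n/d$ for large $d$, and small enough that a given vertex escapes $N[Y]$ with probability at least $d^{-1/2}$, as we shall see.

Fix $o\in O\setminus T$. If some $w\in N(o)$ had two neighbors $w_1,w_2\in N(o)$, then $o,w_1,w,w_2$ would form a 4-cycle. So the graph induced on $N(o)$ has maximum degree at most $1$. Taking one endpoint of each edge and every isolated vertex inside $N(o)\cap S$, we get an independent set $W_o\subseteq N(o)\cap S$ with $|W_o|\ge\frac12\cdot\frac d8=\frac d{16}$.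

Let $w\ne w'$ be in $W_o$. They are not adjacent, so every vertex of $N[w]\cap N[w']$ is a common neighbor of both. Without 4-cycles, two vertices have at most one common neighbor; here it is $o$, and $o\notin S$. So the sets $N[w]\cap S$, $w\in W_o$, are pairwise disjoint. The event $\{w\notin N[Y]\}=\{Y\cap N[w]=\emptyset\}$ depends only on $Y\cap(N[w]\cap S)$, so these events are independent for $w\in W_o$. Since $|N[w]|\le d+1$, each has probability at least
$$(1-\rho)^{d+1}\ge e^{-2\rho(d+1)}=d^{-1/2}.$$
Here we used $1-\rho\ge e^{-2\rho}$ on $[0,\frac12]$: the function $\ln(1-\rho)+2\rho$ is concave, is $0$ at $0$, and equals $1-\ln2>0$ at $\frac12$.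

If $o\in\beta(Y)$, then every $w\in W_o$ lies in $N[Y]$. Therefore
$$\Pr[o\in\beta(Y)]\le(1-d^{-1/2})^{|W_o|}\le(1-d^{-1/2})^{d/16}\le e^{-\sqrt d/16}.$$

**Step 4: expectation.** Bound the vertices of $T$ trivially and use Step 3 for the others:
$$\mathbb E\big[|Y|-|\beta(Y)|\big]\ \ge\ \rho\,\frac n4-|T|-n\,e^{-\sqrt d/16}\ \ge\ \eta(d)\,n .$$
Fix a $Y$ attaining at least the expectation. Lemma 2 gives $2|S|-n\ge\eta(d)n$. As $S$ was any secure set, the main inequality follows.

**Step 5: the size of $\eta$.** We have
$$d\,\eta(d)-\frac{\ln d}{32}=\ln d\Big(\frac{d}{16(d+1)}-\frac1{32}\Big)-64-d\,e^{-\sqrt d/16}\longrightarrow\infty ,$$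
because the bracket tends to $\frac1{32}$ and the last term tends to $0$. So a constant $d_0$ as stated exists. $\square$

Since $\Delta(G)\le d$, adding Proposition 1 and Lemma 1 gives, for every $G$ as in Proposition 1,
$$s(G)+s(\bar G)\ \ge\ n+\tfrac12\big(\eta(d)\,n-d\big). \tag{3}$$
So we need 4-cycle-free graphs with small eigenvalues and $\eta(d)n$ larger than $d+2$.

## Polarity graphs of $PG(2,q)$

The points of $PG(2,q)$ are the one-dimensional subspaces of $\mathbb F_q^3$; there are $q^2+q+1$ of them. The condition $x\cdot y=0$ for the standard bilinear form does not depend on the representing vectors.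

For $q=2$ the points are the seven nonzero vectors of $\mathbb F_2^3$. The graph $ER_2$ has the triangle $100,010,001$, the center $111$ adjacent to $011,101,110$, and the three further edges $100$–$011$, $010$–$101$, $001$–$110$. The vertices $011,101,110$ satisfy $x\cdot x=0$; they have degree $2$, the other four have degree $3$. The triangle is a secure set, because a set of $j\ge1$ of its vertices has the three triangle vertices inside its closed neighborhood and $j\le3$ outsiders. So $s(ER_2)\le3<n/2$: small $q$ does not help, and Proposition 1 requires $q+1\ge49$.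

**Proof of Theorem 1.** Let $G=ER_q$, $d=q+1$, and let $B_{xy}=1$ iff $x\cdot y=0$, including the case $x=y$, and $B_{xy}=0$ otherwise.

**Step 1: the hypotheses of Proposition 1.** $B$ is $A_G$ plus a $0/1$ diagonal. For fixed $x$, the points $z$ with $x\cdot z=0$ form a line, so every row sum is $q+1=d$. For $x\ne y$ the conditions $x\cdot z=y\cdot z=0$ define a one-dimensional space, hence exactly one point $z$. So $B^2$ has diagonal entries $q+1$ and all other entries $1$:
$$B^2=qI+J .$$
On $\mathbf 1^\perp$ the all-ones matrix $J$ vanishes, so every eigenvalue of $B$ there is $\pm\sqrt q$, and $\sqrt q\le2\sqrt d$. Two distinct vertices have at most one common neighbor, so there is no 4-cycle.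

**Step 2: the numbers.** Here $n=q^2+q+1=d(d-1)+1$. For $d\ge\max(49,d_0)$,
$$\eta(d)\,n\ge\frac{\ln d}{32d}\,d(d-1)=\frac{(d-1)\ln d}{32}=\frac{q\ln(q+1)}{32},$$
and (3) gives
$$s(G)+s(\bar G)\ge n+\frac{q\ln(q+1)}{64}-\frac{q+1}2 .$$
The right side exceeds $n+1$ as soon as $\frac{q\ln(q+1)}{64}>\frac{q+3}2$, which holds for all large $q$. $\blacksquare$

So $s(G)+s(\bar G)\le n+1$ is not a correct bound.

## Linear excess from random regular graphs

In (3) the gain is $\eta(d)n$ and the loss is $d$. If $d$ stays fixed while $n$ grows, the gain is linear in $n$ and the loss is constant. Random regular graphs supply such examples.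

**Proof of Theorem 2.**

**Step 1: the graphs.** Fix an even $d\ge\max(49,d_0)$, so $\eta(d)>0$, and $nd$ is even for all $n$. Take the uniform random $d$-regular graph on $n$ vertices. We use two cited theorems.

* Friedman's theorem (J. Friedman, *Mem. AMS* 195 (2008), no. 910; also C. Bordenave, *Ann. Sci. ÉNS* 53 (2020)): for every fixed $\epsilon'>0$, with probability tending to $1$ all eigenvalues except the trivial one have absolute value at most $2\sqrt{d-1}+\epsilon'$. We take $\epsilon'=2\sqrt d-2\sqrt{d-1}>0$, so the bound becomes $2\sqrt d$.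
* Bollobás (*European J. Combin.* 1 (1980)) and Wormald (*JCTB* 31 (1981)): the numbers of 3-cycles and 4-cycles are asymptotically independent Poisson variables with means $(d-1)^k/(2k)$, $k=3,4$. So the probability of having neither tends to the positive constant $\exp\big(-\frac{(d-1)^3}{6}-\frac{(d-1)^4}{8}\big)$.

An event of probability tending to $1$ and an event whose probability tends to a positive constant occur together with positive probability for all large $n$. So for all large $n$ there is a $d$-regular graph of order $n$ that satisfies the hypotheses of Proposition 1 with all $\epsilon_v=0$.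

**Step 2: the lower bound.** By (3),
$$s(G)+s(\bar G)\ge n+\tfrac12(\eta(d)n-d)\ge\Big(1+\frac{\eta(d)}4\Big)n\qquad\text{once } n\ge\frac{2d}{\eta(d)} .$$
So $\varepsilon=\eta(d)/4$ works. Since $s\le n$ for every graph, the sum is at most $2n$, and the maximal excess over $n$ is $\Theta(n)$.

**Step 3: the upper bound for regular graphs.** First let $G$ be any graph with minimum degree $\delta(G)$. Choose $O\subseteq V$ with $|O|=\lfloor(\delta(G)+1)/2\rfloor$ and let $S=V\setminus O$. As $\delta(G)\le n-1$, we have $|O|\le n/2<n$, so $S\ne\emptyset$. For $\emptyset\ne X\subseteq S$ we have $|N[X]|\ge\delta(G)+1\ge2|O|$, so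
$$|N[X]\cap S|\ge|N[X]|-|O|\ge|O|\ge|N[X]-S| .$$
Thus $S$ is secure and $s(G)\le n-\lfloor(\delta(G)+1)/2\rfloor$. If $G$ is $r$-regular, then $\bar G$ is $(n-1-r)$-regular. Using $\lfloor k/2\rfloor\ge(k-1)/2$ twice,
$$s(G)+s(\bar G)\le2n-\Big\lfloor\frac{r+1}2\Big\rfloor-\Big\lfloor\frac{n-r}2\Big\rfloor\le2n-\frac r2-\frac{n-r-1}2=\frac{3n+1}2 .\qquad\blacksquare$$

## Random graphs: the excess comes from pairs

Let $G\sim G(n,\frac12)$, that is, a uniformly random labelled graph; each edge is present independently with probability $\frac12$. "Whp" means with probability tending to $1$, and $n$ is taken large throughout. Since $\bar G$ has the same distribution as $G$, Theorem 3 follows once we find constants $c',C'>0$ such that whp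
$$\frac n2+c'\sqrt{n\ln n}\ \le\ s(G)\ \le\ \frac n2+C'\sqrt{n\ln n} . \tag{4}$$
Indeed, we then apply (4) to $G$ and to $\bar G$ and add. This section and the next prove the lower bound.

Let $A=(a_x(v))_{x,v\in V}$ be the symmetric matrix with $a_x(v)=-1$ if $v\in N[x]$ and $a_x(v)=+1$ otherwise. Its diagonal is constant $-1$; the entries above the diagonal are independent uniform signs. For a set $S$ write $\delta=2|S|-n$, and let $\sigma=2\cdot\mathbf 1_S-\mathbf 1$ be its sign vector, so $\sum_v\sigma_v=\delta$. Put
$$L_x=\sum_v\sigma_va_x(v),\qquad M_{xy}=\sum_v\sigma_va_x(v)a_y(v).$$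
The indicator of $v\notin N[x]$ is $\frac12(1+a_x(v))$, and that of $v\notin N[\{x,y\}]$ is $\frac14(1+a_x(v))(1+a_y(v))$. So
$$D(\{x\})=\tfrac12(\delta+L_x),\qquad D(\{x,y\})=\tfrac14(\delta+L_x+L_y+M_{xy}). \tag{5}$$

**Why single vertices do not suffice.** Singleton tests say only $L_x\le\delta$. To force $\delta$ up one would want, for each $\sigma$, some $x\in S$ with $L_x\ge\kappa\sqrt{n\ln n}$. For fixed $\sigma$, $L_x$ is a sum of $n-1$ independent signs plus a term $\pm1$, so this has probability $o(1)$ for each $x$. Even if the rows were independent, the probability that no row succeeds would be $(1-o(1))^n=e^{-o(n)}$, which cannot pay for a union bound over $2^n$ vectors $\sigma$. With pairs, each $x$ has about $n$ partners $y$, so each row succeeds with probability $1-o(1)$. The probability that linearly many independent rows all fail is then $o(1)^{\Theta(n)}$, which is smaller than any fixed exponential. That is the reason for the following statement. Let $\kappa=\frac1{10}$.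

**Claim.** Whp, for every $\sigma\in\{\pm1\}^V$ and every $S'\subseteq V$ with $|S'|\ge n/3$, there are distinct $x,y\in S'$ with $M_{xy}\ge\kappa\sqrt{n\ln n}$.

**The Claim implies the lower bound in (4).** We use two further whp properties. First, $\|A\|\le3\sqrt n$ in operator norm, by Füredi–Komlós (*Combinatorica* 1 (1981)); the constant diagonal changes the norm by at most $1$. Second, all degrees are at least $n/3$, by the Chernoff bound for each vertex and a union bound. Assume these and the Claim. Let $S$ be secure.

**Step 1: $|S|$ is almost $n/2$ at least.** For $x\in S$, security for $\{x\}$ gives $|S|\ge|N[x]\cap S|\ge\frac12|N[x]|\ge n/6$. Let $Z=V\setminus N[S]$. All entries of $A$ on $S\times Z$ are $+1$, so $|S||Z|=\mathbf 1_S^TA\mathbf 1_Z\le3\sqrt{n|S||Z|}$. Hence $|S||Z|\le9n$, $|Z|\le54$, and $2|S|\ge|N[S]|\ge n-54$.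

**Step 2: discard the vertices with large $|L_x|$.** In (5) we must prevent $L_x$ and $L_y$ from spoiling $M_{xy}$. We have $\sum_xL_x^2=\|A\sigma\|^2\le9n\cdot n$, so fewer than $n/9$ vertices have $|L_x|>9\sqrt n$. Let $S'=\{x\in S:|L_x|\le9\sqrt n\}$. Then $|S'|\ge\frac{n-54}2-\frac n9=\frac{7n}{18}-27\ge\frac n3$ for large $n$.

**Step 3: test a pair.** Take distinct $x,y\in S'$ from the Claim. Security for $\{x,y\}$, (1) and (5) give $\frac14(\delta+L_x+L_y+M_{xy})\le\delta$, that is,
$$3\delta\ge L_x+L_y+M_{xy}\ge\kappa\sqrt{n\ln n}-18\sqrt n .$$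
For large $n$ this yields $\delta\ge\frac\kappa4\sqrt{n\ln n}$, so $|S|=\frac{n+\delta}2\ge\frac n2+\frac1{80}\sqrt{n\ln n}$. As $S$ was any secure set, the lower bound in (4) holds with $c'=\frac1{80}$.

## Random graphs: proof of the Claim

**Step 1: reduction to fixed $P,Q,\sigma$.** Let $m=\lfloor n/6\rfloor$. For disjoint $P,Q\subseteq V$ of size $m$ and a sign vector $\sigma$, let $\mathcal E=\mathcal E(P,Q,\sigma)$ be the event that $\|A\|\le3\sqrt n$ and $M_{xy}<\kappa\sqrt{n\ln n}$ for all $x\in P$, $y\in Q$. If $\|A\|\le3\sqrt n$ and the conclusion of the Claim fails for some $\sigma,S'$, then, as $|S'|\ge2m$, we can choose disjoint $P,Q\subseteq S'$ of size $m$, and $\mathcal E(P,Q,\sigma)$ occurs. There are at most $3^n\cdot2^n\le8^n$ triples. Since $8<e^3$ and $\|A\|\le3\sqrt n$ whp, it suffices to show $\Pr(\mathcal E)\le e^{-3n}$ for each fixed triple and large $n$.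

Fix $P,Q,\sigma$. Let $U=P\cup Q$, $V_0=V\setminus U$, $N=|V_0|=n-2m\ge\frac{2n}3$. For $x\in P$, $y\in Q$ split the sum $M_{xy}$ over $U$ and $V_0$:
$$M_{xy}=c_{xy}+\langle r_x,b_y\rangle,\qquad c_{xy}=\sum_{v\in U}\sigma_va_x(v)a_y(v),\quad r_x=(a_x(v))_{v\in V_0},\quad b_y=(\sigma_va_y(v))_{v\in V_0}.$$
The vectors $r_x$, $x\in P$, will supply the randomness. The $c_{xy}$ and $b_y$ depend on other edges and must be tamed first.

**Step 2: most $c_{xy}$ are $O(\sqrt n)$, most $b_y$ are nearly orthogonal.** Suppose $\|A\|\le3\sqrt n$. Recall $\|FG\|_F\le\|F\|\|G\|_F$ for the Frobenius norm (and likewise with the roles exchanged), and that the operator norm of a submatrix is at most that of the matrix.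

* Let $A_U$ be the $U\times U$ submatrix and $D_\sigma=\mathrm{diag}(\sigma_v)_{v\in U}$. Define $c_{xy}$ by the same formula for all $x,y\in U$; then $(c_{xy})=A_UD_\sigma A_U$, and
$$\sum_{x,y\in U}c_{xy}^2=\|A_UD_\sigma A_U\|_F^2\le\|A_U\|^2\|A_U\|_F^2\le9n(2m)^2\le n^3 .$$
So at most $n^3/(256n)=n^2/256$ pairs have $|c_{xy}|>16\sqrt n$. For large $n$, $m\ge n/8$, so $n^2/256\le m^2/4$. Thus $\Gamma=\{(x,y)\in P\times Q:|c_{xy}|\le16\sqrt n\}$ has $|\Gamma|\ge\frac34m^2$.
* Let $K$ be the $m\times N$ matrix with rows $b_y$, $y\in Q$. It is a submatrix of $A$ with columns multiplied by signs, so $\|K\|\le3\sqrt n$, and $\|K\|_F^2=mN$. Hence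
$$\sum_{y,y'\in Q}\langle b_y,b_{y'}\rangle^2=\|KK^T\|_F^2\le\|K\|^2\|K\|_F^2\le9n\cdot mN\le2n^3 .$$
Call an ordered pair $y\ne y'$ in $Q$ *correlated* if $|\langle b_y,b_{y'}\rangle|>n^{0.6}$. There are at most $2n^3/n^{1.2}=2n^{1.8}$ correlated pairs.

**Step 3: conditioning.** Let $\mathcal F$ be generated by all edges except those between $P$ and $V_0$. The $c_{xy}$ depend only on edges inside $U$, the $b_y$ only on edges between $Q$ and $V_0$. So the two conclusions $|\Gamma|\ge\frac34m^2$ and "at most $2n^{1.8}$ correlated pairs" are $\mathcal F$-measurable events, and both hold on $\mathcal E$. Condition on $\mathcal F$ and assume that they hold. Given $\mathcal F$, the vectors $r_x$ ($x\in P$) are independent and uniform in $\{\pm1\}^{V_0}$. On $\mathcal E$, for every $(x,y)\in\Gamma$,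
$$\langle r_x,b_y\rangle=M_{xy}-c_{xy}<t:=\kappa\sqrt{n\ln n}+16\sqrt n .$$

Let $\Gamma_x=\{y:(x,y)\in\Gamma\}$ and $P'=\{x\in P:|\Gamma_x|\ge m/2\}$. From $\frac34m^2\le|\Gamma|\le|P'|m+(m-|P'|)\frac m2$ we get $|P'|\ge m/2$. For $x\in P'$ let
$$N_x=\#\{y\in\Gamma_x:\langle r_x,b_y\rangle\ge t\}.$$
On $\mathcal E$ all these $N_x$ vanish, and given $\mathcal F$ they are independent. Suppose we know that
$$\Pr(N_x=0\mid\mathcal F)\le\epsilon_n\quad(x\in P'),\qquad\epsilon_n\to0\ \text{uniformly in all choices}. \tag{6}$$
Then $\Pr(\mathcal E)\le\epsilon_n^{m/2}\le\epsilon_n^{n/16}\le e^{-3n}$ as soon as $\epsilon_n\le e^{-48}$. So it remains to prove (6), by the second moment method. Fix $x\in P'$, put $k=|\Gamma_x|\ge m/2\ge n/16$; all probabilities below are conditional on $\mathcal F$, and the constants in $O(\cdot)$ are absolute.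

**Step 4: the probability for one $y$.** We use the Berry–Esseen theorem in this form: if $\Sigma$ is a sum of $M$ independent uniform signs and $g$ is standard normal, then $\Pr(\Sigma\in I)$ and $\Pr(\sqrt M g\in I)$ differ by $O(M^{-1/2})$ for every interval $I$. Let $u=t/\sqrt N$ and let $\bar\Phi$ be the standard normal tail. For large $n$, $16\sqrt n\le\frac1{10}\sqrt{n\ln n}$, so $t\le0.2\sqrt{n\ln n}$. With $N\ge\frac{2n}3$ we get $u\le0.2\sqrt{1.5}\sqrt{\ln n}\le0.25\sqrt{\ln n}$. Each $\langle r_x,b_y\rangle$ is a sum of $N$ independent uniform signs, so $p:=\Pr(\langle r_x,b_y\rangle\ge t)$ does not depend on $y$, and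
$$p=\bar\Phi(u)+O(n^{-1/2}).$$
With $z=0.25\sqrt{\ln n}$, bounding the tail below by the integral over $[z,z+1]$,
$$\bar\Phi(u)\ge\bar\Phi(z)\ge\frac{e^{-(z+1)^2/2}}{\sqrt{2\pi}}=\frac{e^{-z-1/2}}{\sqrt{2\pi}}\,n^{-1/32}\ge n^{-0.04}$$
for large $n$, since $\frac1{32}<0.04$ and $e^{-z}$ is larger than any fixed negative power of $n$. Hence $p\ge n^{-0.05}$.

**Step 5: the joint probability for an uncorrelated pair.** Let $y\ne y'$ in $\Gamma_x$ be uncorrelated, and $\varrho=\langle b_y,b_{y'}\rangle/N$, so $|\varrho|\le\frac{n^{0.6}}{2n/3}=1.5\,n^{-0.4}\le\frac12$. Let $H$ be the sum of $r_x(v)b_y(v)$ over those $v\in V_0$ with $b_y(v)=b_{y'}(v)$, and $W$ the sum over the other $v$. Then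
$$\langle r_x,b_y\rangle=H+W,\qquad\langle r_x,b_{y'}\rangle=H-W,$$
where $H,W$ are independent sums of $N_1=\frac{1+\varrho}2N$ and $N_2=\frac{1-\varrho}2N$ independent uniform signs, and both $N_i\ge N/4$. Both products are at least $t$ exactly when $H-t\ge|W|$.

Let $g_1,g_2$ be independent standard normals, independent of $H,W$. Given $W$, the event is $\{H\ge t+|W|\}$, so we may replace $H$ by $\sqrt{N_1}g_1$ with error $O(n^{-1/2})$. Given $g_1$, the event is then $\{|W|\le h\}$ with $h=\sqrt{N_1}g_1-t$, an interval event (empty if $h<0$), so we may replace $W$ by $\sqrt{N_2}g_2$ with error $O(n^{-1/2})$. The two variables $(\sqrt{N_1}g_1\pm\sqrt{N_2}g_2)/\sqrt N$ are jointly normal, each of variance $(N_1+N_2)/N=1$, with covariance $(N_1-N_2)/N=\varrho$. So the joint probability is $F(\varrho)+O(n^{-1/2})$, where $F(r)$ is the probability that both coordinates of a standard bivariate normal vector with correlation $r$ are at least $u$.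

Clearly $F(0)=\bar\Phi(u)^2$. To compare $F(\varrho)$ with $F(0)$ we use Plackett's identity: the density $f_r(x_1,x_2)$ satisfies $\partial f_r/\partial r=\partial^2f_r/\partial x_1\partial x_2$. To see it, write
$$f_r(x_1,x_2)=\frac1{4\pi^2}\int\!\!\int e^{-i(s_1x_1+s_2x_2)}e^{-(s_1^2+2rs_1s_2+s_2^2)/2}\,ds_1\,ds_2 ;$$
both derivatives bring down the factor $-s_1s_2$. Integrating over $[u,\infty)^2$ gives
$$F'(r)=f_r(u,u)=\frac{1}{2\pi\sqrt{1-r^2}}\exp\Big(-\frac{2u^2-2ru^2}{2(1-r^2)}\Big)=\frac{e^{-u^2/(1+r)}}{2\pi\sqrt{1-r^2}},$$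
which is at most $1$ for $|r|\le\frac12$. Hence
$$\big|F(\varrho)-\bar\Phi(u)^2\big|=\Big|\int_0^\varrho\frac{e^{-u^2/(1+r)}}{2\pi\sqrt{1-r^2}}\,dr\Big|\le|\varrho| .$$
As $\bar\Phi(u)^2=p^2+O(n^{-1/2})$, the joint probability is at most $p^2+O(n^{-0.4})$.

**Step 6: Chebyshev.** We have $\mathbb E N_x=kp$. In $\mathbb E N_x^2$ the diagonal contributes $kp$, the uncorrelated ordered pairs at most $k^2(p^2+O(n^{-0.4}))$, and the correlated ones at most $2n^{1.8}$. So $\mathrm{Var}\,N_x\le kp+O(k^2n^{-0.4})+2n^{1.8}$, and with $k\ge n/16$, $p\ge n^{-0.05}$,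
$$\Pr(N_x=0)\le\frac{\mathrm{Var}\,N_x}{(kp)^2}\le\frac1{kp}+O\Big(\frac{n^{-0.4}}{p^2}\Big)+\frac{2n^{1.8}}{k^2p^2}=O\big(n^{-0.95}+n^{-0.3}+n^{-0.1}\big)\to0 .$$
This is (6), and the Claim is proved. $\square$

## Random graphs: almost any fixed set of size $\frac n2+3\sqrt{n\ln n}$ is secure

It remains to prove the upper bound in (4). Here a single set $S$, fixed before the graph is drawn, will do.

Fix $S$ with $\delta=2|S|-n\in[6\sqrt{n\ln n},\,6\sqrt{n\ln n}+2]$; such a set exists, since $\delta$ may be any integer of the parity of $n$ between $-n$ and $n$. By (1), $S$ is secure iff $D(X)\le\delta$ for every nonempty $X\subseteq S$; for $X=\emptyset$ the defining inequality is $0\ge0$. Let $\ell=\lceil3\log_2n\rceil$. Small $X$ are handled by concentration, large $X$ by the fact that they miss almost nothing.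

**Step 1: $1\le|X|=k\le\ell$.** Fix $X$. Vertices of $X$ are never missed. For $v\notin X$ the events $\{v\notin N[X]\}$ are independent with probability $2^{-k}$. So $D(X)$ is a sum of independent terms, one for each $v\notin X$: an indicator if $v\in S$, minus an indicator if $v\in O$. Its variance is at most $n2^{-k}$, and its mean is $2^{-k}(|S|-k-|O|)=2^{-k}(\delta-k)\le\delta/2$. Bernstein's inequality says that for a sum of independent centered variables, each at most $1$ in absolute value and with total variance at most $\Lambda$, the probability of exceeding $\tau$ is at most $\exp\big(-\frac{\tau^2/2}{\Lambda+\tau/3}\big)$. The centered terms here satisfy this, and $\tau=\delta/2$ gives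
$$\Pr(D(X)>\delta)\le\exp\Big(-\frac{\delta^2/8}{n2^{-k}+\delta/6}\Big).$$

* If $n2^{-k}\ge\delta/6$, the negative of the exponent is at least $\frac{\delta^2}{8}\cdot\frac{2^k}{2n}=\frac{\delta^22^k}{16n}\ge\frac{36}{16}2^k\ln n\ge2k\ln n$, as $2^k\ge2k$ for $k\ge1$.
* Otherwise it is at least $\frac{\delta^2/8}{\delta/3}=\frac{3\delta}8\ge2k\ln n$ for large $n$, because $k\ln n\le\ell\ln n=O(\ln^2n)$ while $\delta\ge6\sqrt{n\ln n}$.

There are at most $n^k$ sets $X$ of size $k$, so the probability that some $X$ with $1\le|X|\le\ell$ fails is at most $\sum_{k\ge1}n^kn^{-2k}\to0$.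

**Step 2: $|X|>\ell$.** Choose $X'\subseteq X$ with $|X'|=\ell$. Since $N[X']\subseteq N[X]$, $D(X)\le|S\setminus N[X]|\le|S\setminus N[X']|$. For a given $X'$, each vertex outside $X'$ is missed independently with probability $2^{-\ell}\le n^{-3}$. So the probability that at least $\ell$ vertices lie outside $N[X']$ is at most $\binom n\ell n^{-3\ell}\le n^{-2\ell}$. There are at most $n^\ell$ sets $X'$, so with probability at least $1-n^{-\ell}$ all of them satisfy $|S\setminus N[X']|<\ell\le\delta$, and then $D(X)\le\delta$ for all $X\subseteq S$ with $|X|>\ell$.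

**Step 3: conclusion of the proof of Theorem 3.** Whp $S$ is secure, so $s(G)\le|S|=\frac{n+\delta}2\le\frac n2+3\sqrt{n\ln n}+1$. This is the upper bound in (4), with for instance $C'=4$. The lower bound in (4) was proved with $c'=\frac1{80}$. Applying (4) to $G$ and to $\bar G$, which has the same distribution, and adding, we get whp
$$n+\tfrac1{40}\sqrt{n\ln n}\ \le\ s(G)+s(\bar G)\ \le\ n+8\sqrt{n\ln n}.\qquad\blacksquare$$
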